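# Positive curvature, torus symmetry and a nonabelian fundamental group of order 21

## 1. Three theorems and a conjecture on cyclic fundamental groups

A Riemannian manifold $M$ has **$T^r$ symmetry** if the $r$-dimensional torus $T^r$ acts effectively on $M$ by isometries. Here is the main theorem.

**Theorem A.** There is a closed Riemannian manifold $N^{13}$ with positive sectional curvature and $T^2$ symmetry such that $\pi_1(N)\cong\mathbb Z_7\rtimes\mathbb Z_3$, the nonabelian group of order $21$.

It refutes the following conjecture, which comes from "Fundamental Groups of Manifolds with Positive Sectional Curvature and Torus Symmetry".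

**Conjecture.** Let $q$ be a prime. Assume $n$ is odd and $q$ is the smallest prime dividing $\frac{n+1}2$. If $M^n$ is a closed Riemannian manifold with positive sectional curvature and $T^r$ symmetry, where $r\ge\frac{n+1}{2q}+1$, then $\pi_1(M)$ is cyclic.

For $n=13$ we have $\frac{n+1}{2}=7$, so $q=7$ and $\frac{n+1}{2q}+1=2$. Theorem A has $r=2$. Hence the conjecture is false.

The manifold $N$ belongs to an explicit family, which takes a few definitions to describe.

**The spaces.** Let
$$J=\mathrm{diag}\left(\begin{pmatrix}0&1\\-1&0\end{pmatrix},\begin{pmatrix}0&1\\-1&0\end{pmatrix}\right),\qquad Sp(2)=\{A\in U(4): AJ=J\bar A\},$$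
and embed $Sp(2)$ in the upper $4\times4$ block of $SU(5)$ (we check in Section 6 that its elements have determinant $1$). Put $X=SU(5)/Sp(2)$ and $D(u)=\mathrm{diag}(1,1,1,1,u)$. The group $U(5)$ acts on $SU(5)$, and then on $X$, by
$$\ell\circ g=\ell\,g\,D(\det\ell)^{-1}.\tag{1}$$
For coprime integers $B,C\ge1$ put $Q=\mathrm{diag}(1,1,1,2B-1,2C-1)$ and
$$S^1_Q=\{z^Q=\mathrm{diag}(z,z,z,z^{2B-1},z^{2C-1}) : |z|=1\}\subset U(5),\qquad M_{B,C}=S^1_Q\backslash X.\tag{2}$$
This is a biquotient of $SU(5)$, that is, a quotient by a group acting from both sides. It is called a Bazaikin space.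

**The groups.** Let $m>1$ be an integer all of whose prime divisors are $\equiv1\pmod3$. Choose $\kappa$ with $\kappa^2+\kappa+1\equiv0\pmod m$. Such a $\kappa$ exists: for a prime $p\equiv1\pmod 3$ the cyclic group $\mathbb F_p^*$ contains an element of order $3$, which is a root of $x^2+x+1$. It is a simple root because the discriminant $-3$ is nonzero mod $p$. So it lifts to every power of $p$ by Hensel's lemma, and the Chinese remainder theorem combines the primes. Note $\kappa^3\equiv1$. Put
$$\Gamma_m=\mathbb Z_m\rtimes\mathbb Z_3=\langle\alpha,\beta\mid\alpha^m=\beta^3=1,\ \beta\alpha\beta^{-1}=\alpha^\kappa\rangle .$$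
It has order $3m$. It is nonabelian, since $\kappa\equiv1\pmod m$ would give $3\equiv0\pmod m$.

**The embedding.** Let $\zeta=e^{2\pi \mathrm i/m}$, $\omega=e^{2\pi\mathrm i/3}$, and let $P_3$ be the permutation matrix with $P_3e_i=e_{i-1}$, where the indices are $i\in\mathbb Z/3=\{0,1,2\}$. Put
$$\alpha=\mathrm{diag}(\zeta,\zeta^{\kappa},\zeta^{\kappa^2},1,1),\qquad \beta=P_3\oplus(\omega)\oplus(\omega).\tag{3}$$

**Theorem B.** $M_{B,C}$ is a closed simply connected $13$-manifold carrying a positively curved metric that is invariant under an explicit action of $\Gamma_m\times T^3$. For $\Gamma_m$ embedded by (3), $\Gamma_m$ acts freely on $M_{B,C}$ if and only if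
$$B\equiv C\equiv2\pmod3\quad\text{and no prime }p\mid m\text{ divides }(B+1)(C+1)(B+C-1)(B^2+BC+C^2).\tag{4}$$
In that case $M_{B,C}/\Gamma_m$ has positive curvature, $T^2$ symmetry and $\pi_1\cong\Gamma_m$. For every $m$ as above, infinitely many pairs $(B,C)$ satisfy (4). So there are infinitely many homotopy types of counterexamples in dimension $13$, with nonabelian fundamental groups of unbounded order.

The third theorem says where the bound in the conjecture is right.

**Theorem C.** Let $n=2h-1\ge3$ and let $q$ be the smallest prime dividing $h$. Let $N^n$ be a closed connected smooth manifold whose universal cover is a compact integral homology sphere (for example, homeomorphic to $S^n$), and suppose $T^r$ acts smoothly and effectively on $N$. If $r\ge\frac{n+1}{2q}+1$, then $\pi_1(N)$ is cyclic. No curvature assumption is needed. The bound is sharp for every such $n$: there are spherical space forms $S^n/\Gamma$ with $T^{(n+1)/2q}$ symmetry and $\Gamma$ noncyclic.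

Some context for the conjecture. A known result of Wilking and of Frank–Rong–Wang states that a closed positively curved $M^n$ with $T^r$ symmetry has cyclic fundamental group if (i) $r\ge\frac{n+1}4+1$, or (ii) $r\ge\frac{n+1}6+1$ and $n+1\not\equiv0\pmod4$. For $q=2$ the conjecture is part of (i). For $q=3$ the number $\frac{n+1}2$ is odd, so $n+1\not\equiv0\pmod4$ and the conjecture is part of (ii). Theorem A shows that it fails at $q=7$. These notes do not settle it for each individual prime $q\ge5$, $q\neq7$.

## 2. Linear torus actions on round spheres

Let us see why the number $\frac{n+1}{2q}$ is plausible. The torus of diagonal matrices in $U(h)$ acts on $S^{2h-1}\subset\mathbb C^h$, so the round sphere has $T^h$ symmetry. If a finite group $\Gamma\subset U(h)$ acts freely on $S^{2h-1}$, what survives on $S^{2h-1}/\Gamma$ is a torus commuting with $\Gamma$.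

**Dimension 3.** Here $h=q=2$ and the bound is $r\ge2$. Suppose $T^2\subset U(2)$ commutes with $\Gamma$. The torus has two distinct weights, so $\mathbb C^2$ splits into two lines that $\Gamma$ preserves. On each line $\Gamma$ acts through $U(1)$, and faithfully, because a nontrivial element acting trivially on the line would fix points of $S^3$. So $\Gamma$ is isomorphic to a finite subgroup of $U(1)$ and is cyclic. With $r=1$ this fails: the quaternion group of order $8$ acts freely on $S^3$ by left multiplication and commutes with the circle of right multiplications by unit complex numbers. This circle acts on the quotient with finite kernel, so $r=1$ allows a noncyclic group.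

**Dimension $2q-1$ with $q$ prime.** Now $h=q$ and the bound is $r\ge2$. Let $T^2\subset U(q)$ commute with $\Gamma$. Effectiveness forces at least two distinct weights, so
$$\mathbb C^q=V_1\oplus\dots\oplus V_k,\qquad k\ge2,$$
and $\Gamma$ preserves each weight space $V_i$ and acts freely on its unit sphere. If some $V_i$ is a line, $\Gamma$ is cyclic as above. For $q=3$ this always happens. For $q=5$ the one remaining case has dimensions $2$ and $3$: $\Gamma$ acts freely on both $S^3$ and $S^5$. To exploit two such actions at once we need an algebraic fact about free actions on spheres. It also drives Theorem C.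

## 3. Units in Tate cohomology

For a finite group $\Gamma$ the Tate cohomology $\hat H^*(\Gamma;\mathbb Z)$ is a graded-commutative ring, graded by all integers. We use these facts: $\hat H^i=H^i$ for $i\ge1$; $\hat H^0(\Gamma;\mathbb Z)=\mathbb Z/|\Gamma|$; $\hat H^2(\Gamma;\mathbb Z)\cong\mathrm{Hom}(\Gamma,\mathbb Q/\mathbb Z)$; free $\mathbb Z\Gamma$-modules have vanishing Tate cohomology. For example $\hat H^*(\mathbb Z_7;\mathbb Z)=\mathbb F_7[u,u^{-1}]$ with $u$ of degree $2$. A homogeneous unit has a homogeneous inverse of the opposite degree, so the degrees in which the ring has units form a subgroup of $\mathbb Z$.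

**Lemma 1.** Let $\Gamma$ act freely and smoothly on a closed manifold $F$ that is an integral homology sphere of dimension $2e-1\ge1$. Then $\hat H^*(\Gamma;\mathbb Z)$ has a unit of degree $2e$.

*Proof.* This is standard (Cartan–Eilenberg, Ch. XVI; Brown, *Cohomology of Groups*, Ch. VI §9). Here is the argument. First, $\Gamma$ acts trivially on $H_{2e-1}(F;\mathbb Z)\cong\mathbb Z$: if $\gamma\ne1$ acts with degree $\delta$, its Lefschetz number is $1-\delta$, which must vanish since $\gamma$ has no fixed point, so $\delta=1$. Next, triangulate $F/\Gamma$ and lift to $F$. The chain groups are finitely generated free $\mathbb Z\Gamma$-modules, and since the top homology is the kernel of the first map, we get an exact sequence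
$$0\to\mathbb Z\to C_{2e-1}\to\dots\to C_0\to\mathbb Z\to0$$
with trivial action on both copies of $\mathbb Z$. Cut it into $2e$ short exact sequences. Each middle term has zero Tate cohomology, so each connecting map is an isomorphism. Their composite is an isomorphism $\delta:\hat H^i(\Gamma;\mathbb Z)\to\hat H^{i+2e}(\Gamma;\mathbb Z)$ for all $i$. Connecting maps satisfy $\delta(x\cup y)=\delta(x)\cup y$, so $\delta(y)=\delta(1)\cup y$. Since $\delta:\hat H^{-2e}\to\hat H^0$ is onto, some $y$ has $\delta(1)\cup y=1$. So $\delta(1)$ is a unit of degree $2e$. $\square$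

**Lemma 2.** If $\hat H^*(\Gamma;\mathbb Z)$ has a unit of degree $2$, then $\Gamma$ is cyclic.

*Proof.* Multiplication by the unit gives $\mathrm{Hom}(\Gamma,\mathbb Q/\mathbb Z)\cong\hat H^2\cong\hat H^0\cong\mathbb Z/|\Gamma|$. The left side is the dual of the abelianization $\Gamma^{ab}$, and a finite abelian group is isomorphic to its dual. So $\Gamma^{ab}$ is cyclic of order $|\Gamma|$. Hence $\Gamma\to\Gamma^{ab}$ is bijective and $\Gamma$ is cyclic. $\square$

**Back to $q=5$.** A group acting freely on both $S^3$ and $S^5$ has units in degrees $4$ and $6$, hence in degree $2$, so it is cyclic. The same works for every prime $q$: $\Gamma$ has units in degrees $2\dim V_1$ and $2q$, and $1\le\dim V_1<q$ gives $\gcd(\dim V_1,q)=1$.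

This is the sensible first approach to the conjecture: find inside the universal cover two spheres, invariant under $\Gamma$, whose dimensions are arithmetically independent. Section 4 shows that it works completely on homology spheres. Section 5 shows where it stops.

## 4. Homology spheres: proof of Theorem C

Let $X$ be the universal cover of $N$ (in this section only), and $\Gamma=\pi_1(N)$. Since $X$ is compact, $\Gamma$ is finite. Note $\frac{n+1}{2q}=\frac hq$, so the hypothesis is $r\ge\frac hq+1$; in particular $r\ge2$.

**Step 1: lift the torus.** We want a torus acting on $X$ and commuting with $\Gamma$. The action of $T^r$ on $N$ lifts to an action of $\mathbb R^r$ on $X$. Elements of $\mathbb Z^r$ act as deck transformations, and $\Gamma$ is finite, so a finite-index subgroup of $\mathbb Z^r$ acts trivially. Conversely an element acting trivially on $X$ acts trivially on $N$, so it lies in $\mathbb Z^r$ because $T^r$ is effective. So the kernel is a lattice, and the quotient of $\mathbb R^r$ by it is an $r$-torus $T$ acting effectively on $X$. For $\tau\in T$ and $\gamma\in\Gamma$ the map $\tau\gamma\tau^{-1}$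 covers the identity of $N$, so it lies in the discrete set $\Gamma$. It depends continuously on $\tau$ and equals $\gamma$ at $\tau=1$. So $T$ commutes with $\Gamma$.

**Step 2: fixed sets are spheres.** We show that for every subtorus $H\subset T$ the set $F(H)=X^H$ is empty or a connected closed orientable odd-dimensional manifold that is an integral homology sphere.

Suppose $F(H)\neq\emptyset$. It is a closed submanifold. On its normal spaces $H$ acts without trivial summand, so the normal bundle splits into nontrivial weight bundles and carries a complex structure. Hence the codimension is even and, since $X$ is orientable, each component of $F(H)$ is orientable. As $n$ is odd, each component has odd dimension, in particular positive dimension.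

Let $p$ be a prime and $P_j=\{x\in H:x^{p^j}=1\}$. Only finitely many isotropy groups $H_x$ occur. The union of the $P_j$ is dense in $H$, so for each proper closed subgroup $H_x$ we have $P_j\not\subset H_x$ once $j$ is large. Hence $X^{P_j}=X^H$ for large $j$. Smith theory says that the fixed set of a finite $p$-group on a compact manifold that is an $\mathbb F_p$-homology sphere is empty or an $\mathbb F_p$-homology sphere. So $F(H)$ has total $\mathbb F_p$-Betti number $2$. Each component is closed, orientable and of positive dimension, so it contributes at least $2$. Therefore $F(H)$ is connected and is an $\mathbb F_p$-homology sphere of dimension $\dim F(H)$.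

This holds for every $p$. For $0<i<\dim F(H)$ the finitely generated group $H_i(F(H);\mathbb Z)$ satisfies $H_i\otimes\mathbb F_p=0$ for all $p$, by universal coefficients, so it is zero. By orientability the top homology is $\mathbb Z$. So $F(H)$ is an integral homology sphere.

Write $\dim F(H)=2e_H-1$, where $e_H=0$ means $F(H)=\emptyset$ (with $\dim\emptyset=-1$), and put $f=e_T$.

**Step 3: Borel's formula.** This compares the dimensions of the various $F(H)$. Let a torus $T$ act, not necessarily effectively, on a manifold $Y$ that is a rational homology sphere, and let $s=\dim Y^T$. Then (A. Borel et al., *Seminar on Transformation Groups*, Ch. XIII, Thm. 2.3)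
$$\dim Y-s=\sum_H(\dim Y^H-s),\tag{5}$$
where $H$ runs over the subtori of corank one and $\dim\emptyset=-1$. For example, for $T^2$ acting diagonally on $S^3\subset\mathbb C^2$ we have $s=-1$. The two coordinate circle subgroups have fixed circles, and all other circle subgroups have no fixed points. Formula (5) reads $4=2+2$.

Apply (5) to $Y=X$. Let $H_1,\dots,H_\nu$ be the corank-one subtori with $F(H_i)\ne F(T)$. Put $d_i=e_{H_i}-f$. Since $F(T)\subset F(H_i)$ and $F(H_i)$ is connected, equal dimensions would mean equal sets. So $d_i\ge1$. Halving (5),
$$h-f=\sum_{i=1}^{\nu}d_i .\tag{6}$$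

**Step 4: there are at least $r$ terms.** We show $\nu\ge r$, so that some $d_i$ is small. Suppose $\nu<r$. If $\nu=0$, then $f=h$, so $F(T)=X$, contradicting effectiveness. Let $\nu\ge1$ and let $S$ be the identity component of $\bigcap_iH_i$, a torus of dimension at least $r-\nu\ge1$. The set $F(S)$ contains $F(H_1)$, which is nonempty since it strictly contains $F(T)$. By Step 2, $F(S)$ is an integral homology sphere, and $T$ acts on it with $F(S)^T=F(T)$. Put $s=\dim F(T)$ and apply (5) to $Y=F(S)$. Let $H$ be a corank-one subtorus.

- If $S\not\subset H$, then $SH$ is a subtorus strictly larger than $H$, so $SH=T$. Then $F(S)^H=F(SH)=F(T)$ and the term is $0$.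
- If $S\subset H$, then $F(S)^H=F(H)$. The term is nonzero only if $H$ is one of the $H_i$, and every $H_i$ contains $S$.

So $\dim F(S)-s=\sum_i(\dim F(H_i)-s)=n-s$, the last equality being (5) for $X$. Hence $F(S)=X$, and the nontrivial torus $S$ acts trivially. This contradicts effectiveness. So $\nu\ge r$.

**Step 5: conclude with units.** Let $d=d_i$ be minimal. By (6), $\nu d\le h-f\le h$, so
$$1\le d\le\frac h\nu\le\frac hr<q,$$
because $r>\frac hq$. Every prime factor of $h$ is at least $q$, so $\gcd(d,h)=1$. Since $\Gamma$ commutes with $T$, it preserves $X$, $F(H_i)$ and $F(T)$, and it acts freely on them. Lemma 1 gives units in degrees $2h$ and $2e_{H_i}$, and in degree $2f$ (if $f=0$, take the unit $1$). So there are units in degree $2e_{H_i}-2f=2d$ and hence in degree $2\gcd(d,h)=2$. By Lemma 2, $\Gamma$ is cyclic.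

**Step 6: sharpness.** We need a noncyclic $\Gamma$ acting freely on $S^{2h-1}$ and commuting with $T^{h/q}$. Let $p\equiv1\pmod q$ be prime, $\rho$ an element of order $q$ mod $p$, $\eta=e^{2\pi\mathrm i/p}$, $\xi=e^{2\pi\mathrm i/q}$. On $\mathbb C^q$ with basis $e_0,\dots,e_{q-1}$ let
$$ae_i=\eta^{\rho^i}e_i,\qquad be_i=e_{i+1}\ (i<q-1),\qquad be_{q-1}=\xi e_0 .$$
Then $a^p=I$ and $b^q=\xi I$. For $i<q-1$, $bab^{-1}e_{i+1}=bae_i=\eta^{\rho^i}e_{i+1}$, and $bab^{-1}e_0=\eta^{\rho^{q-1}}e_0$. Since $\rho^q\equiv1$, this says $bab^{-1}=a^{\rho^{-1}}$. So $\Gamma=\langle a,b\rangle$ is the product of the normal subgroup $\langle a\rangle$ of order $p$ and the cyclic group $\langle b\rangle$ of order $q^2$. Its order is $pq^2$, and it is nonabelian because $\rho\not\equiv1$.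

If a nontrivial element fixed a unit vector, so would one of its powers of prime order, and that order is $p$ or $q$. Elements of order $p$ are nontrivial powers $a^k$, with eigenvalues $\eta^{k\rho^i}\ne1$. The Sylow $q$-subgroups are conjugate to $\langle b\rangle$, so every element of order $q$ is conjugate into $\langle b^q\rangle$ and is a scalar $\neq1$. So no element of prime order has eigenvalue $1$, and $\Gamma$ acts freely on the unit sphere of $(\mathbb C^q)^{h/q}=\mathbb C^h$, acting in the same way on each summand. It commutes with the torus $T^{h/q}$ of scalars on the summands. The identity component of the kernel of $T^{h/q}$ on $S^{2h-1}/\Gamma$ has connected orbits on $S^{2h-1}$ lying in finite fibres, so it acts trivially on $S^{2h-1}$ and is trivial. So the kernel is finite, and the quotient of $T^{h/q}$ by it is again a torus of dimension $h/q=\frac{n+1}{2q}$. It acts effectively and isometrically on the round space form $S^n/\Gamma$, whose fundamental group $\Gamma$ is noncyclic. This proves Theorem C. $\square$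

## 5. The group of order 21 and homology 13-spheres

The proof of Theorem C used the sphere hypothesis three times: Smith theory in Step 2, Borel's formula in Step 3, and the unit of degree $2h$ in Step 5. For a universal cover that is not a homology sphere none of these is available: the fixed sets need not be spheres, and a free action gives no unit through Lemma 1. That is the exact point where the approach stops.

It also tells us where to look. The nonabelian group $\Gamma_7=\langle\alpha,\beta\mid\alpha^7=\beta^3=1,\beta\alpha\beta^{-1}=\alpha^2\rangle$ (here $\kappa=2$, as $4+2+1=7$) cannot act freely and smoothly on any closed $13$-manifold that is an integral homology sphere, with or without a torus. Indeed, such an action would give a unit of degree $14$ in $\hat H^*(\Gamma_7;\mathbb Z)$, hence by restriction a unit of degree $14$ in $\hat H^*(\langle\alpha\rangle;\mathbb Z)=\mathbb F_7[u^{\pm1}]$, a nonzero multiple of $u^7$. Classes restricted from $\Gamma_7$ are invariant under conjugation by $\beta$. This conjugation raises $\alpha$ to the power $2$ (or its inverse), so it multiplies $u$ by $2^{\pm1}$ and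 $u^7$ by $2^{\pm7}=2^{\pm1}\ne1$ in $\mathbb F_7$. So $u^7$ is not invariant, a contradiction.

We therefore need positively curved $13$-manifolds of another kind, with an isometry group that has room for both $\Gamma_7$ and a torus. In (2) the first three exponents of $S^1_Q$ are equal, so a copy of $U(3)$ commutes with $S^1_Q$. The group $\Gamma_m$ has an irreducible three-dimensional representation, and it is placed in this $U(3)$. Two further coordinates remain, and they will be needed.

## 6. Eigenvalue pairs on $SU(5)/Sp(2)$

From here on $X=SU(5)/Sp(2)$. We want a test, in terms of eigenvalues only, for an element of $U(5)$ to have a fixed point on $X$.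

**The action is well defined.** In (1) the right side has determinant $\det\ell\cdot(\det\ell)^{-1}=1$, and $\ell_1\circ(\ell_2\circ g)=(\ell_1\ell_2)\circ g$ because the matrices $D(u)$ commute and multiply. Since $D(u)$ commutes with the upper $4\times4$ block, the action commutes with right multiplication by $Sp(2)$ and descends to $X$. The dimension of $X$ is $24-10=14$. For example, if $B=C=1$, then $z^Q=zI$ and $z^Q\circ g=g\,\mathrm{diag}(z,z,z,z,z^{-4})$. In this case $M_{1,1}$ is a quotient of $SU(5)$ by a group acting only from the right.

**Eigenvalues in $Sp(2)$.** Let $\sigma(v)=J\bar v$ on $\mathbb C^4$. It is antilinear, $\sigma^2=-1$, and it satisfies $\langle\sigma v,\sigma w\rangle=\overline{\langle v,w\rangle}$. Elements of $Sp(2)$ commute with $\sigma$: $A\sigma v=AJ\bar v=J\bar A\bar v=\sigma(Av)$. So $Av=av$ implies $A\sigma v=\bar a\,\sigma v$. Also $v\perp\sigma v$, because $v^*J\bar v=0$ by skewness of $J$. Split off the $A$- and $\sigma$-invariant plane spanned by $v,\sigma v$; its orthogonal complement is again invariant under both. So the eigenvalues of $A\in Sp(2)$ are $a,\bar a,b,\bar b$,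 and in particular $\det A=1$. Conversely $\mathrm{diag}(a,\bar a,b,\bar b)\in Sp(2)$ whenever $|a|=|b|=1$, since $\mathrm{diag}(a,\bar a)\begin{pmatrix}0&1\\-1&0\end{pmatrix}=\begin{pmatrix}0&a\\-\bar a&0\end{pmatrix}=\begin{pmatrix}0&1\\-1&0\end{pmatrix}\mathrm{diag}(\bar a,a)$.

**Lemma 3.** An element $\ell\in U(5)$ fixes a point of $X$ if and only if its eigenvalues can be ordered $t_1,\dots,t_5$ with $t_1t_2=1=t_3t_4$. The kernel of the $U(5)$-action on $X$ is $\{\pm I\}$.

*Proof.* We have $\ell\circ g\in g\,Sp(2)$ if and only if
$$g^{-1}\ell g=\mathrm{diag}(A,\det\ell)\quad\text{for some }A\in Sp(2).$$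
If this holds, the eigenvalues of $\ell$ are $a,\bar a,b,\bar b,\det\ell$, which gives the pairs. Conversely, if $t_1t_2=t_3t_4=1$, then $\det\ell=t_5$, and $\ell$ is conjugate by an element of $SU(5)$ to $\mathrm{diag}(t_1,\bar t_1,t_3,\bar t_3,t_5)$, which has the required form.

If $\ell$ acts trivially, then $g^{-1}\ell g\in U(4)\times U(1)$ for all $g\in SU(5)$, so $ge_5$ is an eigenvector of $\ell$ for all $g$. Thus every vector is an eigenvector and $\ell=\lambda I$. Then $\lambda I_4\in Sp(2)$, that is $\lambda J=\bar\lambda J$, so $\lambda=\pm1$. Finally $-I$ acts trivially: $g^{-1}(-I)g=\mathrm{diag}(-I_4,-1)$, $\det(-I)=-1$, and $-I_4\in Sp(2)$. $\square$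

So a fixed point on $X$ means two disjoint pairs of eigenvalues with product $1$. For instance $\mathrm{diag}(1,\omega,\omega^2,1,1)$ has a fixed point (pairs $\omega\cdot\omega^2$ and $1\cdot1$). But $\mathrm{diag}(1,\omega,\omega^2,\omega,\omega)$ has none: every pair with product $1$ must use the only eigenvalue $\omega^2$, so there are no two disjoint ones.

**Lemma 4.** If $\gcd(B,C)=1$, then $S^1_Q/\{\pm1\}$ acts freely on $X$, and $M_{B,C}$ is a closed simply connected $13$-manifold.

*Proof.* All exponents of $z^Q$ are odd, so $z=-1$ gives $-I$, which acts trivially. Let $z^Q$ fix a point and put $w=z^2$. The product of the eigenvalues over a pair of indices is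
$$w\ \text{ inside }\{1,2,3\},\qquad w^B\ \text{ for }\{i,4\},\qquad w^C\ \text{ for }\{i,5\},\qquad w^{B+C-1}\ \text{ for }\{4,5\},$$
where $i\le3$. Take two disjoint pairs with product $1$. If one lies inside $\{1,2,3\}$, then $w=1$. If not, both meet $\{4,5\}$, so by disjointness they are $\{i,4\}$ and $\{j,5\}$, and $w^B=w^C=1$ gives $w=1$ by coprimality. In all cases $z=\pm1$. So $S^1_Q/\{\pm1\}$, again a circle, acts freely, $M=M_{B,C}$ is a closed manifold of dimension $14-1=13$, and $X\to M$ is a principal circle bundle. Since $SU(5)$ is simply connected and $Sp(2)$ is connected, $X$ is simply connected. The fibre of $X\to M$ is connected, so $\pi_1(X)\to\pi_1(M)$ is onto and $M$ is simply connected. $\square$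

## 7. A metric on $SU(5)$ with few flat planes

Let $G=SU(5)$, $K=S(U(4)\times U(1))$, $\mathfrak g=\mathfrak k\oplus\mathfrak p$ and $g_0(A,B)=-\mathrm{tr}(AB)$. The pair is symmetric: $[\mathfrak k,\mathfrak k]\subset\mathfrak k$, $[\mathfrak k,\mathfrak p]\subset\mathfrak p$, $[\mathfrak p,\mathfrak p]\subset\mathfrak k$. Two textbook facts are used. A bi-invariant metric has $\sec\ge0$, and a plane spanned by left-invariant $x,y$ is flat if and only if $[x,y]=0$. By O'Neill's formula, for a Riemannian submersion the curvature of a plane in the base is at least that of its horizontal lift.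

**Step 1: define the metric.** Fix $t>0$ and give $G\times K$ the bi-invariant metric $g_0\oplus t\,g_0|_K$. The map $\pi(g,k)=gk^{-1}$ is the quotient map for the free isometric action $(g,k)\cdot k'=(gk',kk')$ of $K$. Let $g_1$ be the metric on $G$ for which $\pi$ is a Riemannian submersion. Left multiplication by $G$ on the first factor and by $K$ on the second commute with the $K$-action. They induce on $G$ left multiplication by $G$ and right multiplication by $K$. So $g_1$ is left $G$-invariant and right $K$-invariant.

**Step 2: compute it at $e$.** At $(e,e)$ the vertical vectors are $(W,W)$ with $W\in\mathfrak k$, so the horizontal vectors are $(A,-A_{\mathfrak k}/t)$ with $A\in\mathfrak g$. Such a vector is mapped by $d\pi$ to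
$$\Phi^{-1}A:=A+A_{\mathfrak k}/t .$$
If $W=\Phi^{-1}A'$, then $g_1(\Phi^{-1}A,W)=g_0(A,A')+\frac1tg_0(A_{\mathfrak k},A'_{\mathfrak k})=g_0(A,A'+A'_{\mathfrak k}/t)$, that is,
$$g_1(\Phi^{-1}A,W)=g_0(A,W)\qquad(A,W\in\mathfrak g).\tag{7}$$

**Step 3: find the flat planes.** By O'Neill, $\sec_{g_1}\ge0$. If the plane spanned by $\Phi^{-1}A_1,\Phi^{-1}A_2$ is flat, then so is its horizontal lift to $G\times K$, so
$$[A_1,A_2]=0,\qquad[(A_1)_{\mathfrak k},(A_2)_{\mathfrak k}]=0,\qquad[(A_1)_{\mathfrak p},(A_2)_{\mathfrak p}]=0.\tag{8}$$
The third equation is the $\mathfrak k$-component of the first, minus the second. By left invariance this describes flat planes at every point, in left trivialization.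

The last two conditions are a real gain over $g_0$, for which flatness means only $[A_1,A_2]=0$. For example, let $v=(1,1,0,0,1)^T$ and $w=(1,-2,0,0,1)^T$. Then $v\perp w$, so $\mathrm i(vv^*-\frac35I)$ and $\mathrm i(ww^*-\frac65I)$ commute and span a plane that is flat for $g_0$. Their $\mathfrak p$-parts are given by the vectors $\mathrm i(1,1,0,0)^T$ and $\mathrm i(1,-2,0,0)^T$ in $\mathbb C^4$, which are independent. By fact (a) in Section 8 they do not commute, so the third condition of (8) fails.

**Step 4: the symmetries.** The action $\circ$ of $U(5)$ is isometric for $g_1$. Write $\ell=\lambda\ell_0$ with $\lambda^5=\det\ell$ and $\ell_0\in SU(5)$. Then $\ell\circ g=\ell_0\,g\,(\lambda D(\lambda^{-5}))$, and $\lambda D(\lambda^{-5})$ has determinant $1$, so it lies in $K$. Right multiplication by $Sp(2)\subset K$ is isometric too. Thus $S^1_Q\times Sp(2)$ acts on $(G,g_1)$ by isometries. By Lemmas 3 and 4 only $\pm1\in S^1_Q$ can occur in an isotropy group. For $z=-1$ we have $(-I)\circ g=g\,\mathrm{diag}(-I_4,1)$. So, with $Sp(2)$ acting by inverse right multiplication, the kernel of the action is $\{(1,I_4),(-1,-I_4)\}$,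 and the quotient group acts freely. So $M$ inherits a metric for which $(G,g_1)\to M$ is a Riemannian submersion. The centralizer of $S^1_Q$ in $U(5)$ contains $U(3)\times U(1)\times U(1)$. It commutes with $S^1_Q$ and with $Sp(2)$, so it acts on $M$ by isometries.

## 8. Positive curvature of $M_{B,C}$

The one property of $Q$ that we use is that it is positive definite, which holds because $B,C\ge1$. We show that a plane of curvature $\le0$ would lift to a flat horizontal plane containing a vector that is visibly not horizontal.

**Step 1: two algebraic facts.**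

(a) *Commuting elements of $\mathfrak p$ are linearly dependent over $\mathbb R$.* Elements of $\mathfrak p$ are $X_v=\begin{pmatrix}0&v\\-v^*&0\end{pmatrix}$ with $v\in\mathbb C^4$. The upper block of $[X_v,X_w]=0$ says $vw^*=wv^*$. Let $v\neq0$. Applying both sides to $v$ gives $w=\lambda v$ with $\lambda=w^*v/|v|^2$. Substituting back, $\bar\lambda vv^*=\lambda vv^*$, so $\lambda$ is real.

(b) *Commuting elements of the complement of $\mathfrak{sp}(2)$ in $\mathfrak{su}(4)$ are linearly dependent.* The map $A\mapsto JA^TJ^{-1}$ preserves the trace form on $\mathfrak{su}(4)$ and is an involution, since $J^T=J^{-1}=-J$. Its $(-1)$-eigenspace is given by $AJ=-JA^T=J\bar A$, so it is $\mathfrak{sp}(2)$. Let $\mathfrak m$ be its $(+1)$-eigenspace. With $Z=\mathrm i\,\mathrm{diag}(1,1,1,1,-4)$ we get the $g_0$-orthogonal decomposition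
$$\mathfrak k=\mathfrak{sp}(2)\oplus\mathfrak m\oplus\mathbb RZ .$$
Elements of $\mathfrak m$ are $\mathrm iS$ with $S$ Hermitian, traceless and $SJ=J\bar S$. So $S$ commutes with $\sigma$. Its eigenvalues are real, so its eigenspaces are $\sigma$-invariant. A $\sigma$-invariant subspace has even dimension, since one can split off planes spanned by $v,\sigma v$. Being traceless, $S$ has eigenvalues $s,s,-s,-s$. Let $S\ne0$ and let $S'$ of the same type commute with $S$. Then $S'$ preserves the two $2$-dimensional eigenspaces of $S$. On each it is scalar, since its eigenspaces there are $\sigma$-invariant and so even-dimensional. It is traceless, so $S'\in\mathbb RS$.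

**Step 2: horizontal vectors.** We describe the horizontal space of $G\to M$ at $g$, in left trivialization. Let $\tau=\mathrm{tr}\,Q$ and $E=\mathrm{diag}(0,0,0,0,1)$. Differentiating $z^Q\circ g=z^Qg\,D(z^{\tau})^{-1}$ at $z=1$ shows that the vertical space is spanned by $\mathfrak{sp}(2)$ and
$$U_Q=g^{-1}(\mathrm iQ)g-\mathrm i\tau E .\tag{9}$$
By (7), $\Phi^{-1}A$ is horizontal if and only if $A\perp_{g_0}\mathfrak{sp}(2)$ and $A\perp_{g_0}U_Q$.

**Step 3: normal form of a bad plane.** Suppose $M$ has a plane of curvature $\le0$. By O'Neill, its horizontal lift has $g_1$-curvature $\le0$, so it is flat. Write the lift as $\Phi^{-1}(\Pi)$ with $\Pi=\mathrm{span}(A,Y)$. By (8) and (a) the $\mathfrak p$-parts of $A$ and $Y$ are dependent, so we may change the basis to have $Y_{\mathfrak p}=0$. Both $A_{\mathfrak k}$ and $Y$ are orthogonal to $\mathfrak{sp}(2)$, so they lie in $\mathfrak m\oplus\mathbb RZ$. Thus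
$$Y=\mathrm i\big((S+yI_4)\oplus(-4y)\big),\qquad\mathrm iS\in\mathfrak m,\ y\in\mathbb R .$$
From $[A,Y]=0$ and $[A_{\mathfrak k},Y]=0$ we get $[A_{\mathfrak p},Y]=0$.

**Step 4: the case $A_{\mathfrak p}=0$.** Then $A,Y\in\mathfrak m\oplus\mathbb RZ$ commute. Since $Z$ is central in $\mathfrak k$, their $\mathfrak m$-parts commute and are dependent by (b). So some nonzero combination of $A$ and $Y$ lies in $\mathbb RZ$, that is, $Z\in\Pi$. But $Z=\mathrm i(I-5E)$, and by (9)
$$g_0(Z,U_Q)=\mathrm{tr}\big((I-5E)(g^{-1}Qg-\tau E)\big)=\mathrm{tr}\big((I-5E)g^{-1}Qg\big)+4\tau=5\,\mathrm{tr}\big((I-E)g^{-1}Qg\big)>0,$$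
because $g^{-1}Qg$ is positive definite with trace $\tau$. This contradicts horizontality.

**Step 5: the case $A_{\mathfrak p}=X_v$, $v\ne0$.** The upper right block of $[X_v,Y]=0$ is $-4\mathrm iyv-\mathrm i(S+yI_4)v=0$, that is, $Sv=-5yv$. If $y=0$, then $S$ has eigenvalue $0$, so $S=0$ and $Y=0$, which is impossible. So $y\neq0$ and $S$ has eigenvalues $\pm5y$, each of multiplicity $2$. Let $P$ be the orthogonal projection onto the $5y$-eigenspace in $\mathbb C^4\subset\mathbb C^5$. On $\mathbb C^4$ we have $S=5y(2P-I_4)$, so $Y=\mathrm i(10yP-4yI)$ on $\mathbb C^5$. Since $PE=0$,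
$$g_0(Y,U_Q)=\mathrm{tr}\big((10yP-4yI)(g^{-1}Qg-\tau E)\big)=10y\,\mathrm{tr}(Pg^{-1}Qg)-4y\tau+4y\tau=10y\,\mathrm{tr}(Pg^{-1}Qg)\ne0,$$
again because $g^{-1}Qg$ is positive definite. This contradicts horizontality. Hence $\sec_M>0$. $\square$

## 9. When $\mathbb Z_m\rtimes\mathbb Z_3$ acts freely

Put $\beta_{a,b}=P_3\oplus(\omega^a)\oplus(\omega^b)$ with $a,b\in\mathbb Z/3$. The first thing to try is to place $\Gamma_m$ in the $U(3)$ block only, which is $a=b=0$. It fails at once: $\beta_{0,0}$ has eigenvalues $1,\omega,\omega^2,1,1$, and it fixes a point of $X$ by the example after Lemma 3. So we use the last two coordinates and let the computation decide $a$ and $b$.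

**Step 1: the group.** We check that the matrices generate $\Gamma_m$ and act on $M$. Clearly $\alpha^m=\beta_{a,b}^3=I$. On the first three coordinates $\beta_{a,b}\alpha\beta_{a,b}^{-1}e_i=\beta_{a,b}\alpha e_{i+1}$ up to the permutation, that is $\zeta^{\kappa^{i+1}}e_i=\alpha^\kappa e_i$ (using $\kappa^3\equiv1$ for $i=2$), and on the last two coordinates both sides are the identity. So there is a surjection $\Gamma_m\to\langle\alpha,\beta_{a,b}\rangle$. It is injective: $\alpha^x\beta_{a,b}^y=I$ forces $P_3^y$ to be diagonal, so $3\mid y$, and then $m\mid x$. The group lies in $U(3)\times U(1)\times U(1)$ and commutes with the torus $T^3=\{\mathrm{diag}(u,u,u,v,w)\}$, which contains $S^1_Q$. By Section 7, Step 4, $\Gamma_m\times T^3$ acts on $M$ by isometries.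

**Step 2: reduce to eigenvalues.** An element $\gamma$ fixes the point $S^1_Qx$ of $M$ if and only if $\gamma z^Q$ fixes $x$ for some $z\in S^1$. So $\gamma$ has a fixed point on $M$ if and only if, for some $z$, the matrix $\gamma z^Q$ satisfies the pair condition of Lemma 3. Put $w=z^2$; every $w\in S^1$ occurs. If a nontrivial element fixes a point, so does a power of it of prime order, so it suffices to treat $\gamma$ of prime order. The group order is $3m$ with $3\nmid m$.

- Order $3$: Sylow $3$-subgroups have order $3$, so $\gamma$ is conjugate to $\beta_{a,b}^{\pm1}$. An element and its inverse have the same fixed points.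
- Order $p\mid m$: $\gamma$ maps trivially to $\mathbb Z_3$, so it is a power of $\alpha$, with eigenvalues $\eta,\eta^\kappa,\eta^{\kappa^2},1,1$ for a primitive $p$-th root of unity $\eta$.

Let the first three indices be $i,j,l\in\{0,1,2\}$, distinct, and the last two $4,5$. The fifteen choices of two disjoint pairs are
$$\text{(I) }\{i,j\},\{l,4\};\quad\text{(I}'\text{) }\{i,j\},\{l,5\};\quad\text{(II) }\{i,j\},\{4,5\};\quad\text{(III) }\{i,4\},\{j,5\},\ i\ne j.$$

**Step 3: elements of order $p$.** We find when they fix a point. Modulo $p$ the number $\kappa$ has order $3$: $\kappa\equiv1$ would give $p=3$. The eigenvalues of $\gamma z^Q$ are $\eta^{\kappa^i}z$ for $i=0,1,2$, then $z^{2B-1}$ and $z^{2C-1}$. Since $1+\kappa+\kappa^2\equiv0$, the pair $\{i,j\}$ has product $\eta^{-\kappa^l}w$.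

- (I): $w=\eta^{\kappa^l}$ and $\eta^{\kappa^l}w^B=1$, that is $\eta^{\kappa^l(B+1)}=1$. Solvable if and only if $p\mid B+1$. In the same way (I′) is solvable if and only if $p\mid C+1$.
- (II): $w=\eta^{\kappa^l}$ and $w^{B+C-1}=1$. Solvable if and only if $p\mid B+C-1$.
- (III): $\eta^{\kappa^i}w^B=1=\eta^{\kappa^j}w^C$. If solvable, then $\eta^{\kappa^iC}=w^{-BC}=\eta^{\kappa^jB}$, so $C\equiv\kappa^{j-i}B\pmod p$. As $\kappa^{j-i}$ is a primitive cube root of unity mod $p$, we get $p\mid B^2+BC+C^2$. Conversely, let $p\mid B^2+BC+C^2$. If $p$ divided one of $B,C$ it would divide the other, against coprimality. So $C/B$ is a root of $x^2+x+1$ mod $p$, and $C\equiv\kappa^kB$ with $k\in\{1,2\}$. Take any $i$, put $j=i+k$ mod $3$, and take $w=\eta^t$ with $tB\equiv-\kappa^i$. Then $\eta^{\kappa^i}w^B=1$ and $\eta^{\kappa^j}w^C=\eta^{\kappa^k(\kappa^i+tB)}=1$.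

So elements of order $p$ act without fixed points if and only if $p\nmid(B+1)(C+1)(B+C-1)(B^2+BC+C^2)$.

**Step 4: elements of order $3$.** We find which $a,b,B,C$ are allowed. The eigenvalues of $\beta_{a,b}z^Q$ are $\omega^iz$ for $i=0,1,2$, then $\omega^az^{2B-1}$ and $\omega^bz^{2C-1}$. Since $i+j+l=3$, the pair $\{i,j\}$ has product $\omega^{-l}w$.

- (I): $w=\omega^l$ and $\omega^{l+a}w^B=\omega^{a+l(B+1)}=1$. If $3\nmid B+1$, some $l$ solves this. If $3\mid B+1$, it is solvable if and only if $a=0$. Similarly for (I′) with $C$ and $b$. So a fixed-point-free action needs $B\equiv C\equiv2\pmod3$ and $a,b\ne0$. Assume this.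
- (II): $w=\omega^l$ and $\omega^{a+b}w^{B+C-1}=1$. Since $B+C-1\equiv0\pmod3$, the left side is $\omega^{a+b}$. So we need $a+b\neq0$, which for $a,b\in\{1,2\}$ means $a=b$. Assume this.
- (III): $\omega^{i+a}w^B=1=\omega^{j+a}w^C$ would give $\omega^{(i+a)C}=w^{-BC}=\omega^{(j+a)B}$, so $2(i+a)\equiv2(j+a)\pmod3$ and $i=j$, which is excluded.

So $a=b\ne0$ is forced, and the embedding (3) takes $a=b=1$. With this choice $\beta$ acts on $M$ without fixed points if and only if $B\equiv C\equiv2\pmod3$. Together with Step 3, $\Gamma_m$ acts freely on $M_{B,C}$ if and only if (4) holds.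

**Step 5: infinitely many pairs.** We show that (4) can be met for every $m$. All prime divisors of $m$ are at least $7$. Take $B=2$ and $C$ odd with $C\equiv2\pmod3$ and $C\equiv0\pmod m$. The Chinese remainder theorem gives infinitely many such $C\ge1$, and $\gcd(2,C)=1$. Modulo each $p\mid m$ the four factors $B+1$, $C+1$, $B+C-1$, $B^2+BC+C^2$ are $3,1,1,4$, all nonzero. So (4) holds.

## 10. The surviving two-torus, and $Q=\mathrm{diag}(1,1,1,3,9)$

Assume (4) and put $N=M_{B,C}/\Gamma_m$. It is a closed $13$-manifold with $\sec>0$, since $\Gamma_m$ acts freely by isometries. Also $\pi_1(N)\cong\Gamma_m$, since $M$ is simply connected.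

**The kernel of $T^3$ on $N$.** We show that exactly one dimension of $T^3$ is lost. Let $L\supset S^1_Q$ be the kernel of the isometric action of $T^3$ on $N$, and $L_0$ its identity component. The $L_0$-orbits on $M$ are connected and lie in the finite fibres of $M\to N$, so $L_0$ acts trivially on $M$. Hence $L_0x\subset S^1_Qx$ for every $x\in X$. By Lemma 3, $T^3/\{\pm I\}$ acts effectively on $X$. For an effective torus action on a connected manifold the principal isotropy group is trivial: since the group is abelian, the principal isotropy group is the same subgroup at all points of the dense principal set, so it acts trivially. Thus a generic $x\in X$ has finite isotropy in $T^3$, and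
$$\dim L=\dim L_0x\le\dim S^1_Qx\le1 .$$
Since $L\supset S^1_Q$, $\dim L=1$. The group $T^3/L$ is compact, connected, abelian and of dimension $2$, so it is a $T^2$, and it acts effectively and isometrically on $N$.

**Proof of Theorem B.** Lemma 4 gives the manifold, Sections 7 and 8 the positively curved metric and its symmetries, and Section 9 the action of $\Gamma_m\times T^3$, the criterion (4) and the infinitely many pairs for each $m$. The preceding paragraphs give the curvature, the $T^2$ symmetry and the fundamental group of the quotient. Every such quotient has dimension $13$, $T^2$ symmetry and nonabelian $\pi_1$, so it contradicts the conjecture with $q=7$. There are infinitely many primes $\equiv1\pmod3$, and already the powers of $7$ give infinitely many admissible $m$. The groups $\Gamma_m$ have order $3m$, so different $m$ give different fundamental groups and different homotopy types. $\square$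

**Proof of Theorem A.** Take $B=2$, $C=5$, that is $Q=\mathrm{diag}(1,1,1,3,9)$, and $m=7$, $\kappa=2$. Then $\gcd(2,5)=1$ and $2\equiv5\equiv2\pmod3$. Moreover
$$B+1=3,\qquad C+1=6,\qquad B+C-1=6,\qquad B^2+BC+C^2=4+10+25=39,$$
and none of these is divisible by $7$. So (4) holds, and by Theorem B the manifold $N=M_{2,5}/\Gamma_7$ is closed, of dimension $13$, with positive sectional curvature, $T^2$ symmetry and $\pi_1(N)\cong\mathbb Z_7\rtimes\mathbb Z_3$, nonabelian of order $21$. Since $n=13$ gives $q=7$ and $\frac{n+1}{2q}+1=2$, the conjecture is false. $\blacksquare$
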